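# Integer eigenvalues for the Laplacian of $\mathfrak{sl}_2\otimes\mathbb C[t]/(t^{k+1})$

## 1. An operator that detects pairs of large total index

Fix an integer $k\ge 0$. Take a complex vector space $N_k$ with orthonormal basis $e_\gamma t^i$, where $\gamma\in\{1,2,3\}$ and $1\le i\le k$. We call $\gamma$ the color and $i$ the index of the basis vector. For now $e_\gamma t^i$ is only a name; $N_k$ becomes a Lie algebra in Section 2.

The Hermitian form of $N_k$ extends to $\Lambda N_k$ by $\langle v_1\wedge\dots\wedge v_r,\,u_1\wedge\dots\wedge u_r\rangle=\det(\langle v_a,u_b\rangle)$, with different degrees orthogonal. The wedge monomials in the $e_\gamma t^i$ form an orthonormal basis. Let $x_i^\gamma$ be left exterior multiplication by $e_\gamma t^i$, and let $y_i^\gamma=(x_i^\gamma)^*$. Expanding the determinant $\langle v_1\wedge\dots\wedge v_r,\ u\wedge u_2\wedge\dots\wedge u_r\rangle$ along its first column shows that $y_i^\gamma$ is contraction: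
$$y_i^\gamma(v_1\wedge\dots\wedge v_r)=\sum_p(-1)^{p-1}\langle v_p,e_\gamma t^i\rangle\,v_1\wedge\dots\widehat{v_p}\dots\wedge v_r .$$
From this one reads off the canonical anticommutation relations: with $\{a,b\}=ab+ba$,
$$\{y_i^\gamma,x_j^\delta\}=\delta_{ij}\delta_{\gamma\delta},\qquad \{x_i^\gamma,x_j^\delta\}=\{y_i^\gamma,y_j^\delta\}=0. \tag{1}$$
In the monomial basis every $x_i^\gamma$ and $y_i^\gamma$ has entries $0,\pm1$. Two rules are used constantly. An even product of $x$'s and $y$'s commutes with any $x$ or $y$ that anticommutes with each of its factors. And $[ab,c]=a\{b,c\}-\{a,c\}b$.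

**Definition (pair operators and $A_k$).** For colors $\gamma,\delta$ and an integer $s$ put
$$q_s^{\gamma\delta}=\sum_{i+j=s,\;1\le i,j\le k}y_i^\gamma y_j^\delta,\qquad A_k=\sum_{1\le\gamma<\delta\le3}\ \sum_{s=k+1}^{2k}(q_s^{\gamma\delta})^*q_s^{\gamma\delta}. \tag{2}$$

So $q_s^{\gamma\delta}$ removes a pair of colors $\gamma,\delta$ with total index $s$, and $A_k$ sees only pairs whose total index exceeds $k$. Clearly $A_k\ge0$. For $k=0$ we have $\Lambda N_0=\mathbb C$ and $A_0=0$.

A rewriting makes $A_k$ easy to compute. For $\gamma\ne\beta$,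
$$(q_s^{\gamma\beta})^*q_s^{\gamma\beta}=\sum_{P+R'=s=P'+R}x^\gamma_P\,y^\gamma_{P'}\,x^\beta_{R'}\,y^\beta_R. \tag{3}$$
Indeed the left side is $\sum x^\beta_{R'}x^\gamma_Py^\gamma_{P'}y^\beta_R$, and the even product $x^\gamma_Py^\gamma_{P'}$ commutes with $x^\beta_{R'}$. The operator $x^\gamma_Py^\gamma_{P'}$ replaces a factor $e_\gamma t^{P'}$ of a monomial by $e_\gamma t^{P}$ in the same place, without a sign. So (3) takes a pair of colors $\gamma,\beta$ with total index $s$ and redistributes the indices in all ways with the same total.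

**Example, $k=1$.** Only $s=2$ occurs, and $(q_2^{\gamma\delta})^*q_2^{\gamma\delta}=n^\gamma_1n^\delta_1$ with $n_i^\gamma=x_i^\gamma y_i^\gamma$. Hence $A_1=\binom r2$ on $\Lambda^rN_1$, that is, $0,0,1,3$ for $r=0,1,2,3$.

**Example, $k=2$.** Let $v_1,v_2,v_3$ be the monomials $x^1_ax^2_bx^3_c\cdot1$ with $(a,b,c)=(2,1,1),(1,2,1),(1,1,2)$. No pair has total index $4$, so only $s=3$ matters. By (3), the pair of colors $12$ sends $v_1$ and $v_2$ to $v_1+v_2$ and kills $v_3$; the pair $13$ sends $v_1,v_3$ to $v_1+v_3$ and kills $v_2$; the pair $23$ sends $v_2,v_3$ to $v_2+v_3$ and kills $v_1$. Hence on the span of $v_1,v_2,v_3$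
$$A_2=\begin{pmatrix}2&1&1\\1&2&1\\1&1&2\end{pmatrix},\qquad\text{with eigenvalues }4,1,1 .$$
The three summands do not commute: applying the $13$ term and then the $12$ term to $v_2$ gives $0$, while the other order gives $v_1+v_3$. The eigenvalues of the sum are integers nevertheless. That this holds for all $k$ is the heart of the talk.

## 2. The Koszul Laplacian of $L_k$, and its expression through $A_k$

Let $L=\mathfrak{sl}_2(\mathbb C)$ and $L_k=L\otimes\big(\mathbb C[t]/(t^{k+1})\big)$ with bracket $[\alpha\otimes t^i,\beta\otimes t^j]=[\alpha,\beta]\otimes t^{i+j}$, which is $0$ when $i+j>k$. For $k=0$ this is $L$.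

**Definition (Koszul boundary, Laplacian).** For a Lie algebra $M$, the boundary $\partial:\Lambda^dM\to\Lambda^{d-1}M$ is
$$\partial(l_1\wedge\cdots\wedge l_d)=\sum_{i<j}(-1)^{i+j}[l_i,l_j]\wedge l_1\wedge\cdots\widehat{l_i}\cdots\widehat{l_j}\cdots\wedge l_d,$$
and $\partial^2=0$. Given a positive definite Hermitian form on $M$, extended to $\Lambda M$ by determinants as above, let $\partial^*$ be the adjoint of $\partial$ and put $\Delta=\partial\partial^*+\partial^*\partial$.

Since $\langle\Delta v,v\rangle=\|\partial v\|^2+\|\partial^*v\|^2$, the Laplacian is positive semidefinite.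

On $L$ we use $(\alpha,\beta)=2\operatorname{tr}(\alpha\beta^*)$, with $\beta^*$ the conjugate transpose; this is $\frac12K(\alpha,\beta^*)$ for the Killing form $K(\alpha,\beta)=4\operatorname{tr}(\alpha\beta)$. On $L_k$ we use $\langle\alpha\otimes t^i,\beta\otimes t^j\rangle=\delta_{ij}(\alpha,\beta)$. Put $e_\gamma=-\frac i2\sigma_\gamma$ with $\sigma_\gamma$ the Pauli matrices. Then $[e_1,e_2]=-\frac14[\sigma_1,\sigma_2]=-\frac i2\sigma_3=e_3$, and cyclically, and $(e_\gamma,e_\delta)=\frac12\operatorname{tr}(\sigma_\gamma\sigma_\delta)=\delta_{\gamma\delta}$. So the vectors $e_\gamma\otimes t^i$, $0\le i\le k$, form an orthonormal basis of $L_k$. We write $e_\gamma t^i$ for them. The space $N_k$ of Section 1 is the ideal $L\otimes t\,\mathbb C[t]/(t^{k+1})$, and $L_k=(L\otimes 1)\oplus N_k$. We also have operators $x_0^\gamma,y_0^\gamma$, and (1) holds for all indices $0\le i,j\le k$.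

**Definition (degree and Casimir).** Let $w$ be the $t$-degree operator on $\Lambda L_k$: a monomial in the $e_\gamma t^i$ has eigenvalue the sum of its indices. Let $C$ be the Casimir operator of $L$, acting through $L\otimes1$ and the adjoint action on $\Lambda L_k$, normalized to be $l(l+1)$ on the irreducible module of dimension $2l+1$ ("spin $l$").

If $T_\alpha$ is the action of $e_\alpha$, then $C=-\sum_\alpha T_\alpha^2$, because $J_\alpha=ie_\alpha=\frac12\sigma_\alpha$ are the usual spin operators. For instance, on $L$ itself $-(\operatorname{ad}e_1)^2$ is $0$ on $e_1$ and the identity on the span of $e_2,e_3$; summing the three analogous terms gives $2=1\cdot2$, so $l=1$.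

By (2), with all indices in $[1,k]$, $A_k$ also acts on $\Lambda L_k\cong\Lambda L\otimes\Lambda N_k$. It is even in the modes of $N_k$, so it acts as $1\otimes A_k$ and has the same eigenvalues.

The question, posed as a conjecture in "Some Conjectures and Results Concerning the Homology of Nilpotent Lie Algebras", is whether **all eigenvalues of $\Delta$ are non-negative integers**. The answer is yes for every $k\ge0$.

**Theorem A.** On $\Lambda L_k$,
$$\Delta=w+\tfrac12C-A_k. \tag{4}$$
The operators $w,C,A_k$ commute, and all eigenvalues of $A_k$ are integers. Hence all eigenvalues of $\Delta$ are non-negative integers.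

The same machinery gives more.

**Theorem B.** For every $k\ge0$:

1. $\Delta\le w+\frac12C$, with equality exactly on $\ker A_k$. In particular $\Delta=w+\frac12C$ on the part of $t$-degree $\le k$. For $k\ge1$ this range is sharp.
2. The Laplacian $\Delta_{N_k}$ of $N_k$ has integer eigenvalues. Let $C_N$ be the Casimir operator for the action of $L$ on $\Lambda N_k$. If the form on the summand $L\otimes1$ of $L_k$ is multiplied by $1/c$ ($c>0$), the Laplacian becomes $\frac c2(C+C_N)+\Delta_{N_k}$, and all its eigenvalues lie in $\mathbb Z_{\ge0}+c\,\mathbb Z_{\ge0}$.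
3. Let $\mathfrak h$ be the Heisenberg algebra $[u,v]=z$ with $z$ central and $u,v,z$ orthonormal. With the analogous forms, the Laplacians of $\mathfrak h\otimes t\mathbb C[t]/(t^{k+1})$ and of $\mathfrak h\otimes\mathbb C[t]/(t^{k+1})$ have integer eigenvalues.
4. Each of $1,2,\dots,k+1$ is an eigenvalue of $\Delta$. Since $1$ occurs, no integer $d>1$ divides all the eigenvalues.

## 3. Small cases, and the failure of $w+\frac12C$

**The case $k=0$.** Here $\partial(e_1\wedge e_2)=-e_3$ and cyclically, so $\partial:\Lambda^2L\to\Lambda^1L$ is unitary, and $\partial$ is $0$ elsewhere ($\partial(e_1\wedge e_2\wedge e_3)=0$ because $[e_\alpha,e_\beta]\wedge e_\gamma=0$ when $\alpha,\beta,\gamma$ are distinct). So $\Delta=0,1,1,0$ on $\Lambda^0,\Lambda^1,\Lambda^2,\Lambda^3$. These modules have $l=0,1,1,0$, so $\Delta=\frac12C$.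

**The space $\Lambda^1L_k$.** The monomials of $\Lambda^2L_k$ whose boundary involves $e_3t^i$ are $e_1t^a\wedge e_2t^b$ with $a+b=i$, $a,b\ge0$. There are $i+1$ of them, and each has boundary $-e_3t^i$. So $\Delta(e_3t^i)=\partial\partial^*(e_3t^i)=(i+1)e_3t^i$, and likewise for $e_1,e_2$. Here $w=i$ and $\frac12C=1$, so again $\Delta=w+\frac12C$.

These cases suggest that $\Delta=w+\frac12C$ always, which would settle the question at once: all spins in $\Lambda L_k$ are integers, so $\frac12l(l+1)$ is an integer. The guess breaks down as soon as the truncation $t^{k+1}=0$ is felt.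

**The first failure.** Let $k=1$ and $u=e_1t\wedge e_2t$. Then $\partial u=0$, since $[e_1t,e_2t]=0$ in $L_1$. For $\partial^*u$, consider the monomials of $t$-degree $2$ in $\Lambda^3L_1$, for which
$$\partial(e_\alpha\wedge e_\beta t\wedge e_\gamma t)=-[e_\alpha,e_\beta]t\wedge e_\gamma t+[e_\alpha,e_\gamma]t\wedge e_\beta t .$$
For $\{\beta,\gamma\}=\{1,2\}$ a multiple of $u$ would require $[e_\alpha,e_1]\in\mathbb C e_1$ or $[e_\alpha,e_2]\in\mathbb Ce_2$ with nonzero value, which is impossible. The remaining possibilities are $e_1\wedge e_1t\wedge e_3t\mapsto[e_1,e_3]t\wedge e_1t=-e_2t\wedge e_1t=u$ and $e_2\wedge e_2t\wedge e_3t\mapsto[e_2,e_3]t\wedge e_2t=u$. So $\langle\Delta u,u\rangle=\|\partial^*u\|^2=2$. But $w=2$ and $\Lambda^2(Lt)$ has spin $1$, so $w+\frac12C$ has the value $3$ on $u$. The defect is $1$, the value of $A_1$ on $\Lambda^2N_1$.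

**The case $k=1$ from (4).** On $\Lambda^aL\otimes\Lambda^bN_1$ we have $w-A_1=b-\binom b2=0,1,1,0$ for $b=0,1,2,3$. For $b\in\{0,3\}$: $a\in\{0,3\}$ gives spin $0$ and $\Delta=0$; $a\in\{1,2\}$ gives spin $1$ and $\Delta=1$. For $b\in\{1,2\}$: $a\in\{0,3\}$ gives spin $1$ and $\Delta=2$; $a\in\{1,2\}$ gives spins $0,1,2$ and $\Delta=1,2,4$. So the eigenvalues are $0,1,2,4$ with multiplicities $4,16,24,20$, which add to $64$. The trace of $\Delta$ is then $16+48+80=144$. This can be checked independently: $\operatorname{tr}\Delta=2\operatorname{tr}(\partial^*\partial)$, and $\partial$ is a sum of $9$ operators $\pm x_cy_ay_b$ with distinct modes $a,b,c$ ($3$ brackets inside $L\otimes 1$ and $6$ brackets of $L\otimes 1$ with $Lt$). They change the occupation numbers in different ways, so they are orthogonal for the trace form, and each maps $2^3$ monomials to monomials up to sign and kills the rest. So $\operatorname{tr}(\partial^*\partial)=9\cdot8=72$.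

## 4. Integrality of a sum of non-commuting integral operators

The commuting operators $w$ and $C$ have known spectra, so given (4) everything depends on $A_k$. One would like to diagonalize the pieces of $A_k$ simultaneously. The example $k=2$ of Section 1 shows that they do not commute. In general a sum of Hermitian operators with integer spectrum need not have integer spectrum:
$$\begin{pmatrix}1&0\\0&-1\end{pmatrix}+\begin{pmatrix}0&1\\1&0\end{pmatrix}\quad\text{has eigenvalues }\pm\sqrt2 .$$
Here the summands do not preserve the eigenspaces of the sum. If they do, integrality can be saved without their commuting with each other.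

**Lemma 1 (trace criterion).** Let $B$ be a Hermitian operator on a finite-dimensional Hermitian space, with an integer matrix in some basis. Suppose $B$ is an integer linear combination of operators $B_r$, each diagonalizable with integer eigenvalues and each commuting with $B$. Then all eigenvalues of $B$ are integers.

*Proof.* Let $\alpha$ be an eigenvalue and $M=\ker(B-\alpha)\ne0$. Each $B_r$ preserves $M$, and its restriction to $M$ is diagonalizable with integer eigenvalues, so $\operatorname{tr}(B_r|_M)\in\mathbb Z$. Taking traces over $M$ gives $\alpha\dim M\in\mathbb Z$, so $\alpha\in\mathbb Q$. As a root of the characteristic polynomial of an integer matrix, $\alpha$ is an algebraic integer. A rational algebraic integer is an integer. $\square$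

By (2) and Section 1, $A_k$ has an integer matrix in the monomial basis. So we need a decomposition of $A_k$ whose pieces commute with $A_k$ and have integer spectrum. Sections 5 and 6 produce the decomposition, Sections 7 and 8 the commutation, and Section 9 the integer spectra. The pieces that are not obviously integral will turn out to be governed by $A_{k-1}$, and this gives an induction.

In Sections 5–10 we work on $\Lambda N_k$ with indices in $[1,k]$, and use
$$E_{\gamma\delta}=\sum_ix_i^\gamma y_i^\delta,\qquad n_\gamma=E_{\gamma\gamma},\qquad n=\sum_\gamma n_\gamma,\qquad w=\sum_{i,\gamma}i\,n_i^\gamma .$$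
Here $E_{\gamma\delta}$ is the extension, as a derivation of $\Lambda N_k$, of the map $e_\delta t^i\mapsto e_\gamma t^i$ that kills the other colors. Thus the $E_{\gamma\delta}$ satisfy the relations of $\mathfrak{gl}_3$; in particular $[E_{\gamma\delta},E_{\delta\gamma}]=n_\gamma-n_\delta$ for $\gamma\ne\delta$. Also $E_{\gamma\delta}^*=E_{\delta\gamma}$.

## 5. The boundary of $N_k$ in terms of modes

**Step 1: writing $\partial$ through the operators $x,y$.** For any orthonormal basis $(u_a)$ of a Lie algebra,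
$$\partial=\tfrac12\sum_{a,b}x_{[u_a,u_b]}\,y_a\,y_b, \tag{5}$$
where $x_v$ is left multiplication by $v$. Indeed on $u_1\wedge\dots\wedge u_d$ with $i<j$, applying $y_j$ gives the sign $(-1)^{j-1}$ and then $y_i$ gives $(-1)^{i-1}$, in total $(-1)^{i+j}$. The pairs $(i,j)$ and $(j,i)$ contribute equally, since both $[u_i,u_j]$ and $y_iy_j$ change sign. This accounts for the factor $\frac12$.

In $N_k$ only brackets of different colors are nonzero, and $[e_\alpha t^i,e_\beta t^j]=e_\gamma t^{i+j}$ for $(\alpha,\beta,\gamma)$ cyclic and $i+j\le k$. So the boundary of $N_k$ is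
$$\partial_N=D_1+D_2+D_3,\qquad D_\gamma=\sum_{i+j\le k}x^\gamma_{i+j}\,y^\alpha_i\,y^\beta_j\quad\big((\alpha,\beta,\gamma)\text{ cyclic}\big). \tag{6}$$
Put $H_\gamma=\{D_\gamma,D_\gamma^*\}$. These will be pieces of our decomposition.

**Step 2: the commutator of a pair operator with an adjoint.** This is the one computation on which both later uses of the pair operators rest. Let all indices lie in $[1,K]$, let $q_p=q_p^{12}$, and let $p,p'\le K+1$. Then
$$[q_p,q_{p'}^*]=\delta_{pp'}(p-1)-\sum_{\beta=1,2}\ \sum_{j\ge1;\;p-j,\,p'-j\ge1}x^\beta_{p'-j}\,y^\beta_{p-j}\qquad(p\ge1). \tag{7}$$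
For the proof write $q_p=\sum_{i+j=p}y^1_iy^2_j$ and $q_{p'}^*=\sum_{i'+j'=p'}x^2_{j'}x^1_{i'}$. Moving even products past odd operators of the other color,
$$y^1_iy^2_jx^2_{j'}x^1_{i'}=(\delta_{jj'}-x^2_{j'}y^2_j)\,y^1_ix^1_{i'}=(\delta_{jj'}-x^2_{j'}y^2_j)(\delta_{ii'}-x^1_{i'}y^1_i),$$
$$x^2_{j'}x^1_{i'}y^1_iy^2_j=(x^2_{j'}y^2_j)(x^1_{i'}y^1_i).$$
The difference is $\delta_{ii'}\delta_{jj'}-\delta_{jj'}x^1_{i'}y^1_i-\delta_{ii'}x^2_{j'}y^2_j$. Sum over $i+j=p$, $i'+j'=p'$. The constant is $\delta_{pp'}$ times the number of $(i,j)$ with $i,j\in[1,K]$ and $i+j=p$; this number is $p-1$ because $p\le K+1$. The second term, with $j=j'$, gives $-\sum_jx^1_{p'-j}y^1_{p-j}$, and the third, with $i=i'$ renamed $j$, gives the same for color $2$. The upper bounds on the indices are automatic: $j\ge1$ and $p,p'\le K+1$ force $p-j,p'-j\le K$, and $p-j\ge1$ forces $j\le K$. The same formula holds for any two different colors, since colors can be renamed.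

## 6. A decomposition of $A_k$

**Lemma 2.**
$$A_k=w-n-\sum_\gamma H_\gamma+\sum_{\gamma<\beta}\big(n_\gamma-E_{\gamma\beta}E_{\beta\gamma}\big). \tag{8}$$

*Proof.*

**Step 1: expand $H_3$.** By (6), $D_3=\sum_{p\le k}x_p^3q_p$ with $q_p=q_p^{12}$, and $D_3^*=\sum_{p'\le k}y^3_{p'}q_{p'}^*$. The even operators $q_p,q_{p'}^*$ commute with $x^3,y^3$. Hence
$$H_3=\sum_{p,p'\le k}\big(x^3_py^3_{p'}\,q_pq_{p'}^*+y^3_{p'}x^3_p\,q_{p'}^*q_p\big)=\sum_{p\le k}q_p^*q_p+\sum_{p,p'\le k}x^3_py^3_{p'}\,[q_p,q_{p'}^*],$$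
using $y^3_{p'}x^3_p=\delta_{pp'}-x^3_py^3_{p'}$. Insert (7) with $K=k$ and put $P=p$, $P'=p'$, $R=p-j$, $R'=p'-j$. Then $j=P-R=P'-R'\ge1$, and conversely every quadruple in $[1,k]$ with $P-R=P'-R'\ge1$ arises once. So
$$H_3=\sum_{p\le k}q_p^*q_p+\sum_p(p-1)n_p^3-R_{31}-R_{32},\qquad R_{\gamma\beta}=\sum_{P+R'=P'+R,\;P>R}x^\gamma_Py^\gamma_{P'}x^\beta_{R'}y^\beta_R .$$
Cyclic permutation of the colors gives $H_1$ with $-R_{12}-R_{13}$ and the pair operators $q^{23}$, and $H_2$ with $-R_{23}-R_{21}$ and $q^{31}=-q^{13}$. The sign does not affect $q^*q$.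

**Step 2: combine $R_{\gamma\beta}$ and $R_{\beta\gamma}$, so as to recognize (3).** In
$$R_{\beta\gamma}=\sum_{P+R'=P'+R,\;P>R}x^\beta_Py^\beta_{P'}x^\gamma_{R'}y^\gamma_R$$
commute the two even factors and rename $(R',R,P,P')$ as $(P,P',R',R)$. The summand becomes that of $R_{\gamma\beta}$, the linear condition $P+R'=P'+R$ is preserved, and the condition $P>R$ turns into $R'>P'$, which is the same as $R>P$ because $R'-P'=R-P$. So $R_{\gamma\beta}+R_{\beta\gamma}$ is the sum over all quadruples in $[1,k]$ with $P+R'=P'+R$, minus the part with $P=R$ (and hence $P'=R'$). By (3), the full sum is $\sum_{s=2}^{2k}(q_s^{\gamma\beta})^*q_s^{\gamma\beta}$. The removed part is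
$$\sum_{P,P'}x^\gamma_Py^\gamma_{P'}x^\beta_{P'}y^\beta_P=\sum_{P,P'}x^\gamma_Px^\beta_{P'}y^\beta_Py^\gamma_{P'} .$$
On the other hand
$$E_{\gamma\beta}E_{\beta\gamma}=\sum_{P,P'}x^\gamma_P\,y^\beta_Px^\beta_{P'}\,y^\gamma_{P'}=\sum_{P,P'}x^\gamma_P(\delta_{PP'}-x^\beta_{P'}y^\beta_P)y^\gamma_{P'}=n_\gamma-\sum_{P,P'}x^\gamma_Px^\beta_{P'}y^\beta_Py^\gamma_{P'} .$$
So the removed part is $n_\gamma-E_{\gamma\beta}E_{\beta\gamma}$.

**Step 3: add up.** Since $\sum_{\gamma,p}(p-1)n_p^\gamma=w-n$,
$$\sum_\gamma H_\gamma=\sum_{\gamma<\beta}\sum_{s\le k}(q_s^{\gamma\beta})^*q_s^{\gamma\beta}+w-n-\sum_{\gamma<\beta}\Big(\sum_{s\le2k}(q_s^{\gamma\beta})^*q_s^{\gamma\beta}-n_\gamma+E_{\gamma\beta}E_{\beta\gamma}\Big).$$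
The terms with $s\le k$ cancel, those with $s>k$ add to $-A_k$, and this is (8). $\square$

**Check with $k=2$.** On the span of $v_1,v_2,v_3$ from Section 1, $w=4$ and $n=3$. Since $D_3=x_2^3y_1^1y_1^2$, it acts nontrivially only if $e_1t$ and $e_2t$ are present and $e_3t^2$ is absent; and $D_3^*$ only if $e_3t^2$ is present and $e_1t,e_2t$ are absent. Neither holds for any $v_i$, so $H_3=0$ here, and likewise $H_1=H_2=0$. The operator $n_\gamma-E_{\gamma\beta}E_{\beta\gamma}$ exchanges the indices of the colors $\gamma$ and $\beta$: for example, $E_{12}E_{21}$ sends $x^1_ax^2_bx^3_c\cdot1$ to $x^1_ax^2_bx^3_c\cdot1+x^2_ax^1_bx^3_c\cdot1=x^1_ax^2_bx^3_c\cdot1-x^1_bx^2_ax^3_c\cdot1$. The three transpositions of $v_1,v_2,v_3$ add up to the all-ones matrix, so (8) gives $A_2=1+(\text{all ones})$, in agreement with Section 1. Transpositions that share an index do not commute, so the pieces of (8) do not commute with one another either. This is why the trace criterion is needed.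

## 7. The Laplacian of $N_k$

To show that the $H_\gamma$ commute with $A_k$, we use that $\partial_N$ commutes with $\Delta_{N_k}$. So we express $\Delta_{N_k}$ through $A_k$, which requires the mixed terms $\{D_\gamma,D_\delta^*\}$.

**Lemma 3.** $\{D_\gamma,D_\delta^*\}=\frac12E_{\gamma\delta}^2$ for $\gamma\ne\delta$.

*Proof.*

**Step 1: reduction to one pair.** The cyclic permutation of colors induces a unitary of $\Lambda N_k$ permuting the $D_\gamma$ and the $E_{\gamma\delta}$ accordingly. Also $\{D_\gamma,D_\delta^*\}^*=\{D_\delta,D_\gamma^*\}$ and $(E_{\gamma\delta}^2)^*=E_{\delta\gamma}^2$. So it suffices to treat $(\gamma,\delta)=(1,2)$.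

**Step 2: eliminate color $3$.** By (6), $D_1=\sum_{i+j\le k} x^1_{i+j}y^2_iy^3_j=\sum_jU_jy_j^3$ with $U_j=\sum_ix^1_{i+j}y^2_i$. From $D_2=\sum_{l+r\le k}x^2_{l+r}y^3_ly^1_r$ we get $D_2^*=\sum x^1_rx^3_ly^2_{l+r}=\sum_lV_lx^3_l$ with $V_l=-\sum_rx^1_ry^2_{l+r}$. The $U_j,V_l$ are even. They commute with each other, because all $x^1$'s and $y^2$'s anticommute, and they commute with $x^3,y^3$. Therefore
$$\{D_1,D_2^*\}=\sum_{j,l}U_jV_l\{y^3_j,x^3_l\}=\sum_jU_jV_j=-\sum_{i,j,r}x^1_{i+j}y^2_ix^1_ry^2_{j+r}.$$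
With $a=i+j$, $c=i$, $b=r$, $d=j+r$ this is $-S$, where
$$S=\sum_{a+b=c+d,\;a>c}B(a,b;c,d),\qquad B(a,b;c,d)=x^1_ay^2_cx^1_by^2_d .$$

**Step 3: evaluate $S$ by antisymmetry.** We have $B=-x^1_ax^1_by^2_cy^2_d$, which is antisymmetric in $(a,b)$ and in $(c,d)$. So the sum of $B$ over all $a+b=c+d$ is $0$. Its part with $a=c$ (hence $b=d$) is $\sum_{a,b}x^1_ay^2_ax^1_by^2_b=E_{12}^2$. The substitution $(a,b;c,d)\mapsto(b,a;d,c)$ leaves $B$ unchanged and turns $a>c$ into $b>d$, i.e. into $a<c$. So the parts $a>c$ and $a<c$ are both equal to $S$, and $0=2S+E_{12}^2$. Hence $\{D_1,D_2^*\}=-S=\frac12E_{12}^2$. $\square$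

Let $\rho_\alpha$ be the action of $e_\alpha$ on $\Lambda N_k$. Since $[e_3,e_1]=e_2$ and $[e_3,e_2]=-e_1$, we have $\rho_3=E_{21}-E_{12}$, and cyclically. Let $C_N=-\sum_\alpha\rho_\alpha^2$, the Casimir operator on $\Lambda N_k$.

**Proposition 4.** $\Delta_{N_k}=w-\frac12C_N-A_k$.

*Proof.* First we express $\sum E_{\gamma\delta}^2$ through $C_N$. For $\gamma<\delta$ use $E_{\delta\gamma}E_{\gamma\delta}=E_{\gamma\delta}E_{\delta\gamma}-(n_\gamma-n_\delta)$ to get
$$C_N=-\sum_{\gamma<\delta}(E_{\delta\gamma}-E_{\gamma\delta})^2=\sum_{\gamma<\delta}\big(2E_{\gamma\delta}E_{\delta\gamma}-n_\gamma+n_\delta\big)-\sum_{\gamma\ne\delta}E_{\gamma\delta}^2 .$$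
Since $\sum_{\gamma<\delta}(n_\gamma-n_\delta)=2(n_1-n_3)$, this says
$$\tfrac12\sum_{\gamma\ne\delta}E_{\gamma\delta}^2=\sum_{\gamma<\delta}E_{\gamma\delta}E_{\delta\gamma}-(n_1-n_3)-\tfrac12C_N .$$
By Lemma 3, $\Delta_{N_k}=\{\partial_N,\partial_N^*\}=\sum_\gamma H_\gamma+\frac12\sum_{\gamma\ne\delta}E_{\gamma\delta}^2$. By (8) and $\sum_{\gamma<\delta}n_\gamma=2n_1+n_2$, we have $\sum_\gamma H_\gamma=w-n-A_k+2n_1+n_2-\sum_{\gamma<\delta}E_{\gamma\delta}E_{\delta\gamma}$. Adding,
$$\Delta_{N_k}=w-n-A_k+2n_1+n_2-n_1+n_3-\tfrac12C_N=w-A_k-\tfrac12C_N. \qquad\square$$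

As a check, $N_1$ is abelian, so its Laplacian is $0$. On $\Lambda^rN_1$ with $r=0,1,2,3$ the formula gives $0-0-0$, $1-1-0$, $2-1-1$, $3-0-3$.

## 8. The $\mathfrak{gl}_3$-symmetry of $A_k$, and commutation with each $D_\gamma$

The bracket of $L$ is not $\mathfrak{gl}_3$-invariant. For instance, the map $e_2\mapsto e_1$, $e_1,e_3\mapsto0$ is not a derivation: it sends $[e_2,e_3]=e_1$ to $0$, while the Leibniz rule would give $[e_1,e_3]=-e_2$. But $A_k$ is invariant.

**Lemma 5.** $A_k$ commutes with $w$, with all $E_{\gamma\delta}$ (so also with $n_\gamma$, $n$, $\rho_\alpha$, $C_N$), and with $D_\gamma$, $D_\gamma^*$, $H_\gamma$.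

*Proof.*

**Step 1: $w$.** The operator $q_s^{\gamma\delta}$ lowers $w$ by $s$ and its adjoint raises $w$ by $s$.

**Step 2: $E_{\gamma\delta}$.** We make the sum over colors symmetric. Since $q_s^{\beta\alpha}=-q_s^{\alpha\beta}$ (in particular $q_s^{\alpha\alpha}=0$), $A_k=\frac12\sum_{\alpha,\beta}\sum_{s>k}(q_s^{\alpha\beta})^*q_s^{\alpha\beta}$. From $[ab,c]=a\{b,c\}-\{a,c\}b$ we get $[E_{\gamma\delta},y_i^\alpha]=-\delta_{\alpha\gamma}y_i^\delta$. Hence, suppressing $s$ and writing $q^{\alpha\beta*}$ for $(q^{\alpha\beta})^*$,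
$$[E_{\gamma\delta},q^{\alpha\beta}]=-\delta_{\alpha\gamma}q^{\delta\beta}-\delta_{\beta\gamma}q^{\alpha\delta},\qquad[E_{\gamma\delta},q^{\alpha\beta*}]=\delta_{\alpha\delta}q^{\gamma\beta*}+\delta_{\beta\delta}q^{\alpha\gamma*},$$
the second by taking adjoints of the first with $\gamma,\delta$ exchanged. So, up to the sum over $s$,
$$[E_{\gamma\delta},A_k]=\tfrac12\Big(\sum_\beta q^{\gamma\beta*}q^{\delta\beta}+\sum_\alpha q^{\alpha\gamma*}q^{\alpha\delta}-\sum_\beta q^{\gamma\beta*}q^{\delta\beta}-\sum_\alpha q^{\alpha\gamma*}q^{\alpha\delta}\Big)=0 .$$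

**Step 3: $\partial_N$, and then each $D_\gamma$.** The boundary $\partial_N$ commutes with $\Delta_{N_k}$ because $\partial_N^2=0$. It commutes with $w$ because the bracket is graded, and with $\rho_\alpha$, hence with $C_N$, because $L$ acts on $N_k$ by derivations. By Proposition 4, $[A_k,\partial_N]=0$. Now use the diagonal part of $\mathfrak{gl}_3$. Under the commuting operators $\operatorname{ad}n_1,\operatorname{ad}n_2,\operatorname{ad}n_3$, the operators $D_1,D_2,D_3$ have the distinct weights $(1,-1,-1)$, $(-1,1,-1)$, $(-1,-1,1)$ by (6). Since $A_k$ commutes with the $n_\gamma$, $[A_k,D_\gamma]$ has the same weight as $D_\gamma$. The sum of the $[A_k,D_\gamma]$ is $0$ and the weights are distinct, so each $[A_k,D_\gamma]=0$. As $A_k=A_k^*$, also $[A_k,D_\gamma^*]=0$, and therefore $[A_k,H_\gamma]=0$. $\square$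

## 9. Exchanging occupied and empty modes: $H_\gamma$ on $\Lambda N_k$ comes from $A_{k-1}$

In (8) the operators $w$, $n$, $n_\gamma$ are visibly integral, and $E_{\gamma\beta}E_{\beta\gamma}$ will be handled by $\mathfrak{sl}_2$-theory. The $H_\gamma$ remain. In $D_3=\sum x^3_{i+j}y^1_iy^2_j$, the indices of colors $1,2$ add up to that of color $3$. If we read the creation of $e_3t^{i+j}$ as the annihilation of a hole, with index $l=k+1-(i+j)$, the rule becomes the symmetric condition $i+j+l=k+1$. We first compute with the symmetric operator.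

**Lemma 6.** Let $m\ge0$ and, with indices in $[1,m]$, $D=\sum_{i+j+l=m+2}y^3_ly^1_iy^2_j$ on $\Lambda N_m$. Then
$$\{D,D^*\}=\tfrac{m(m+1)}2-\sum_\gamma\sum_{r=1}^m(m+1-r)n_r^\gamma+\sum_{\gamma<\delta}\sum_{s=2}^{m+1}(q_s^{\gamma\delta})^*q_s^{\gamma\delta}, \tag{9}$$
and this is unitarily equivalent to $\frac{m(m+1)}2-w+A_m$.

*Proof.* For $m=0$ all terms vanish, so let $m\ge1$.

**Step 1: reduce to (7).** With $q_p=q_p^{12}$ we have $D=\sum_{l=1}^my_l^3q_{m+2-l}$. The sum $q_{m+2-l}$ is complete, since $i+j=m+2-l\le m+1$ keeps $i,j\le m$. Put $p=m+2-l$ and $p'=m+2-l'$; both run over $[2,m+1]$. Then $D^*=\sum_{l'}x^3_{l'}q_{p'}^*$, and with $y_l^3x_{l'}^3=\delta_{ll'}-x_{l'}^3y_l^3$,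
$$\{D,D^*\}=\sum_{l,l'}\big(y^3_lx^3_{l'}\,q_pq_{p'}^*+x^3_{l'}y^3_l\,q_{p'}^*q_p\big)=\sum_{p=2}^{m+1}q_pq_p^*-\sum_{l,l'}x^3_{l'}y^3_l\,[q_p,q_{p'}^*]. \tag{10}$$

**Step 2: the first sum.** By (7) with $K=m$,
$$\sum_{p=2}^{m+1}q_pq_p^*=\sum_{p=2}^{m+1}q_p^*q_p+\tfrac{m(m+1)}2-\sum_{\beta=1,2}\sum_{r=1}^m(m+1-r)n_r^\beta ,$$
because $\sum_{p=2}^{m+1}(p-1)=\frac{m(m+1)}2$, and $r=p-j$ with $j\ge1$ occurs for the $m+1-r$ values $p=r+1,\dots,m+1$.

**Step 3: the second sum.** Again by (7), and since $p-1=m+1-l$,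
$$-\sum_{l,l'}x^3_{l'}y^3_l\,[q_p,q_{p'}^*]=-\sum_l(m+1-l)n_l^3+\sum_{\beta=1,2}\sum x^3_{l'}y^3_lx^\beta_{r'}y^\beta_r ,$$
where $r=p-j$, $r'=p'-j$, $j\ge1$. This means $l+r=l'+r'=m+2-j=:s$. Here $s$ runs over $2,\dots,m+1$, and $(l,r)$, $(l',r')$ run over all pairs in $[1,m]^2$ with sum $s$. By (3) the last sum is $\sum_{\beta=1,2}\sum_{s=2}^{m+1}(q_s^{3\beta})^*q_s^{3\beta}$. Since $q^{3\beta}=-q^{\beta3}$, adding Steps 2 and 3 gives (9).

**Step 4: reverse the indices.** The unitary of $\Lambda N_m$ induced by $e_\gamma t^r\mapsto e_\gamma t^{m+1-r}$ takes $\sum(m+1-r)n_r^\gamma$ to $\sum r\,n_r^\gamma=w$, and $q_s^{\gamma\delta}$ to $q_{2m+2-s}^{\gamma\delta}$. As $s$ runs over $[2,m+1]$, $2m+2-s$ runs over $[m+1,2m]$, which is the range in $A_m$. $\square$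

For $m=1$, $D=y_1^3y_1^1y_1^2$, and $\{D,D^*\}$ is the projection onto the span of the empty and the full monomial. Formula (9) gives $1-r+\binom r2=1,0,0,1$ on $\Lambda^rN_1$.

**Lemma 7.** For $k\ge1$, if $A_{k-1}$ has integer spectrum, then so do $H_1,H_2,H_3$ on $\Lambda N_k$.

*Proof.* A cyclic permutation of colors induces a unitary permuting the $D_\gamma$, so consider $H_3$.

**Step 1: new annihilation operators.** Put $c_i^1=y_i^1$, $c_i^2=y_i^2$, $c_l^3=x^3_{k+1-l}$ for indices in $[1,k]$. Since (1) is symmetric under exchanging an $x$ with its adjoint $y$, the $c$'s and their adjoints satisfy (1), with $c$ in place of $y$ and $c^*$ in place of $x$. The unit vector $\Omega=e_3t\wedge\dots\wedge e_3t^k$ is annihilated by all $c$'s. Inner products of the vectors obtained by applying monomials in the $c^*$'s to $\Omega$ are determined by (1) and by $c\,\Omega=0$, exactly as for monomials in the $x$'s applied to $1$. So these $2^{3k}$ vectors form an orthonormal basis of $\Lambda N_k$. Let $U$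 send each monomial in the $x$'s applied to $1$ to the same monomial in the $c^*$'s applied to $\Omega$. Then $U$ is unitary and $Uy_i^\gamma U^{-1}=c_i^\gamma$.

**Step 2: transform $D_3$.** With $l=k+1-i-j\ge1$,
$$D_3=\sum_{i+j\le k}x^3_{i+j}y^1_iy^2_j=\sum_{i+j+l=k+1}c_l^3c_i^1c_j^2=U\,D''\,U^{-1},\qquad D''=\sum_{i+j+l=k+1}y_l^3y_i^1y_j^2 .$$
So $H_3$ is unitarily equivalent to $\{D'',D''^*\}$.

**Step 3: one index drops out.** In $D''$ all indices are at least $1$ and sum to $k+1$, so they are at most $m:=k-1$; and $k+1=m+2$. So $\{D'',D''^*\}$ involves only modes of index at most $m$, and on $\Lambda N_k\cong\Lambda N_m\otimes\Lambda(L\otimes t^k)$ it acts as (the operator of Lemma 6) $\otimes\,1$. By Lemma 6 its spectrum is that of $\frac{m(m+1)}2-w+A_m$ on $\Lambda N_m$. As $w$ and $A_m$ are commuting Hermitian operators with integer spectra, this spectrum is integral. $\square$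

## 10. Integrality of $A_k$

**Theorem 8.** For all $k\ge0$, all eigenvalues of $A_k$ are non-negative integers.

*Proof.* Induction on $k$. For $k=0$, $A_0=0$ on $\mathbb C$. Let $k\ge1$ and suppose that $A_{k-1}$ has integer spectrum. We apply Lemma 1 to $B=A_k$ and the decomposition (8), so we check its hypotheses.

The matrix of $A_k$ in the monomial basis is integral, as noted in Section 4. The pieces in (8) are $w$, $n$, $n_\gamma$, $H_\gamma$ and $E_{\gamma\beta}E_{\beta\gamma}$. They commute with $A_k$ by Lemma 5, and all are Hermitian, hence diagonalizable. The spectra of $w,n,n_\gamma$ are clearly integral, and those of the $H_\gamma$ are integral by Lemma 7 and the induction hypothesis.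

For $E_{\gamma\beta}E_{\beta\gamma}$ put $e=E_{\gamma\beta}$, $f=E_{\beta\gamma}$, $h=n_\gamma-n_\beta$. Then $[e,f]=h$, $[h,e]=2e$, $[h,f]=-2f$, so $\Lambda N_k$ is a module over $\mathfrak{sl}_2$ and splits into irreducibles. On one of spin $j$ the operator $ef+fe+\frac12h^2=2ef-h+\frac12h^2$ is $2j(j+1)$. So on its vectors of weight $h=2\mu$ we have $ef=j(j+1)+\mu-\mu^2=(j+\mu)(j-\mu+1)$, and both factors are integers.

By Lemma 1 all eigenvalues of $A_k$ are integers. They are non-negative because $A_k\ge0$. $\square$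

## 11. Adding the modes of index $0$: proof of Theorem A

It remains to pass from $N_k$ to $L_k=(L\otimes1)\oplus N_k$. Write $X_\alpha=x_0^\alpha$, $Y_\alpha=y_0^\alpha$. The action of $e_\alpha$ on $\Lambda L$ is $\lambda_\alpha=\sum_{\beta,\gamma}\varepsilon_{\alpha\beta\gamma}X_\gamma Y_\beta$, since $[e_\alpha,e_\beta]=\sum_\gamma\varepsilon_{\alpha\beta\gamma}e_\gamma$. Its action on $\Lambda L_k$ is $T_\alpha=\lambda_\alpha+\rho_\alpha$, and $C=-\sum_\alpha T_\alpha^2$. The $\lambda_\alpha$ and $\rho_\alpha$ are skew-adjoint, and $\lambda_\alpha$ commutes with $\rho_\beta$.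

**Step 1: split the boundary.** The aim is to isolate the part of (5) that involves $L\otimes1$. Brackets with both arguments in $N_k$ give $\partial_N$. Brackets with one argument in $L\otimes1$ give $\sum_\alpha\sum_bx_{[e_\alpha,u_b]}Y_\alpha y_b=-\sum_\alpha Y_\alpha\sum_bx_{[e_\alpha,u_b]}y_b=-\sum_\alpha Y_\alpha\rho_\alpha$, with $u_b$ running over the basis of $N_k$. Brackets with both arguments in $L\otimes1$ give $\frac12\sum_{\alpha,\beta}X_{[e_\alpha,e_\beta]}Y_\alpha Y_\beta=-\frac12\sum_\alpha Y_\alpha\lambda_\alpha$, where $X_v$ is multiplication by $v\in L\otimes 1$ and $\{X_{[e_\alpha,e_\beta]},Y_\alpha\}=([e_\alpha,e_\beta],e_\alpha)=0$. So $\partial=\partial_0+\partial_N$ with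
$$\partial_0=-\sum_\alpha Y_\alpha\big(\rho_\alpha+\tfrac12\lambda_\alpha\big),\qquad\partial_0^*=\sum_\alpha\big(\rho_\alpha+\tfrac12\lambda_\alpha\big)X_\alpha=\sum_\alpha X_\alpha\big(\rho_\alpha+\tfrac12\lambda_\alpha\big). \tag{11}$$
The last equality holds because $\rho_\alpha$ commutes with $X_\alpha$ and $[\lambda_\alpha,X_\alpha]=X_{[e_\alpha,e_\alpha]}=0$.

**Step 2: the cross terms vanish.** Since $\partial_N$ commutes with $\rho_\alpha$ and $\rho_\alpha^*=-\rho_\alpha$, also $\partial_N^*$ commutes with $\rho_\alpha$. It commutes with $\lambda_\alpha$, which is even in the modes of index $0$. Being odd in the modes of $N_k$, it anticommutes with $Y_\alpha$. By (11), $\{\partial_0,\partial_N^*\}=0$, and taking adjoints, $\{\partial_N,\partial_0^*\}=0$. Hence $\Delta=\{\partial_0,\partial_0^*\}+\Delta_{N_k}$.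

**Step 3: prepare two commutators for $\{\partial_0,\partial_0^*\}$.** First,
$$\{\partial_0,X_\alpha\}=-\big(\rho_\alpha+\tfrac12\lambda_\alpha\big)-\tfrac12\sum_\beta Y_\beta[\lambda_\beta,X_\alpha]=-T_\alpha, \tag{12}$$
because $[\lambda_\beta,X_\alpha]=\sum_\gamma\varepsilon_{\beta\alpha\gamma}X_\gamma$ and $\sum_{\beta,\gamma}\varepsilon_{\beta\alpha\gamma}Y_\beta X_\gamma=-\sum_{\beta,\gamma}\varepsilon_{\beta\alpha\gamma}X_\gamma Y_\beta=\sum_{\beta,\gamma}\varepsilon_{\alpha\beta\gamma}X_\gamma Y_\beta=\lambda_\alpha$. Second, $[\partial_0,\rho_\alpha]=-\sum_\beta Y_\beta[\rho_\beta,\rho_\alpha]=-\sum_{\beta,\gamma}\varepsilon_{\beta\alpha\gamma}Y_\beta\rho_\gamma$, and since $\varepsilon_{\beta\alpha\gamma}=\varepsilon_{\gamma\beta\alpha}$,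
$$\sum_\alpha X_\alpha[\partial_0,\rho_\alpha]=-\sum_\gamma\Big(\sum_{\alpha,\beta}\varepsilon_{\gamma\beta\alpha}X_\alpha Y_\beta\Big)\rho_\gamma=-\sum_\gamma\lambda_\gamma\rho_\gamma. \tag{13}$$
Finally, $\partial_0$ commutes with $T_\alpha$: both $\partial$ and $\partial_N$ do, because $L$ acts by derivations on $L_k$ and on $N_k$, and $\partial_N$ commutes with $\lambda_\alpha$.

**Step 4: compute $\{\partial_0,\partial_0^*\}$.** Write $\rho_\alpha+\frac12\lambda_\alpha=\frac12(T_\alpha+\rho_\alpha)=:S_\alpha$. Since $\{\partial_0,X_\alpha S_\alpha\}=\{\partial_0,X_\alpha\}S_\alpha-X_\alpha[\partial_0,S_\alpha]$ and $[\partial_0,S_\alpha]=\frac12[\partial_0,\rho_\alpha]$, equations (12) and (13) give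
$$\{\partial_0,\partial_0^*\}=-\tfrac12\sum_\alpha T_\alpha(T_\alpha+\rho_\alpha)+\tfrac12\sum_\alpha\lambda_\alpha\rho_\alpha=-\tfrac12\sum_\alpha T_\alpha^2-\tfrac12\sum_\alpha(T_\alpha-\lambda_\alpha)\rho_\alpha .$$
As $T_\alpha-\lambda_\alpha=\rho_\alpha$,
$$\{\partial_0,\partial_0^*\}=\tfrac12C+\tfrac12C_N. \tag{14}$$

**Step 5: conclude.** The modes of index $0$ have $t$-degree $0$, so $w$ on $\Lambda L_k$ is the $w$ of Section 4. By (14) and Proposition 4,
$$\Delta=\tfrac12C+\tfrac12C_N+w-\tfrac12C_N-A_k=w+\tfrac12C-A_k ,$$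
which is (4). The operators $w,C,A_k$ are Hermitian. They commute: $A_k$ commutes with $w$ and $\rho_\alpha$ by Lemma 5, and with $\lambda_\alpha$ because $A_k$ is even in the modes of $N_k$, so it commutes with all $T_\alpha$ and with $C$; and $C$ preserves $t$-degree. So every eigenvalue of $\Delta$ has the form
$$w+\tfrac12l(l+1)-\alpha,\qquad w\in\mathbb Z_{\ge0},\quad\alpha\in\operatorname{spec}A_k\subset\mathbb Z ,$$
the last inclusion by Theorem 8. Here $l$ is an integer, because $\Lambda L_k$ is a submodule of a sum of tensor powers of copies of the adjoint module. So $\frac12l(l+1)\in\mathbb Z$, and all eigenvalues are integers. They are non-negative because $\Delta\ge0$. This proves Theorem A, and with it the conjecture for every $k\ge0$. $\blacksquare$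

## 12. Sharpness, rescaled forms, Heisenberg algebras: proof of Theorem B

**Part 1.** By (4), $\langle(w+\frac12C)v,v\rangle-\langle\Delta v,v\rangle=\langle A_kv,v\rangle\ge0$. As $A_k\ge0$, this is $0$ exactly when $A_kv=0$, and then $\Delta v=(w+\frac12C)v$. The operator $q_s^{\gamma\delta}$ lowers $t$-degree by $s$, and there are no negative degrees. So a vector of $t$-degree $\le k$ is killed by all $q_s^{\gamma\delta}$ with $s>k$, and hence by $A_k$.

For sharpness let $k\ge1$ and $v=\sum_{i=1}^kx_i^1x_{k+1-i}^2\cdot1$, which has $t$-degree $k+1$. Only $q_{k+1}^{12}$ among the operators in $A_k$ can act nontrivially on $v$. Since $y_i^1y_{k+1-i}^2x_i^1x_{k+1-i}^2\cdot1=-1$ for each $i$, $q_{k+1}^{12}v=-k$. Moreover $(q_{k+1}^{12})^*1=\sum_ix^2_{k+1-i}x^1_i\cdot1=-v$. So $A_kv=-k\,(q_{k+1}^{12})^*1=kv\ne0$, and $\Delta=w+\frac12C$ fails in $t$-degree $k+1$.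

**Part 2.** By Lemma 5, $A_k$ commutes with $w$ and $C_N$, and $C_N$ commutes with $w$. By Proposition 4 the eigenvalues of $\Delta_{N_k}$ are of the form $w-\frac12j(j+1)-\alpha$ with $j\in\mathbb Z_{\ge0}$ and $\alpha\in\operatorname{spec}A_k$, hence integers by Theorem 8. They are non-negative because a Laplacian is positive semidefinite.

Now multiply the form on $L\otimes1$ by $1/c$. The orthonormal basis $e_\alpha$ of $L\otimes1$ is replaced by $\sqrt c\,e_\alpha$. In (5), written in the new normalized creation and annihilation operators, $[\sqrt c\,e_1,\sqrt c\,e_2]=\sqrt c\,(\sqrt c\,e_3)$ and $[\sqrt c\,e_\alpha,u_b]=\sqrt c\,[e_\alpha,u_b]$ for $u_b\in N_k$. So $\partial_0$ is replaced by $\sqrt c\,\partial_0$ and $\partial_N$ is unchanged. The formulas for $\lambda_\alpha,\rho_\alpha$ in normalized operators are unchanged too. Step 2 of Section 11 and (14) then give the Laplacian $c\,\{\partial_0,\partial_0^*\}+\Delta_{N_k}=\frac c2(C+C_N)+\Delta_{N_k}$. The operators $C,C_N,\Delta_{N_k}$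 commute: $C_N$ and $\Delta_{N_k}=w-\frac12C_N-A_k$ commute with all $\rho_\alpha$ and $\lambda_\alpha$, hence with $C$, and they commute with each other. Finally $\frac12C$, $\frac12C_N$ and $\Delta_{N_k}$ have spectra in $\mathbb Z_{\ge0}$. So all eigenvalues lie in $\mathbb Z_{\ge0}+c\,\mathbb Z_{\ge0}$.

**Part 3.** Let $u,v,z$ play the roles of $e_1,e_2,e_3$; the only nonzero bracket is $[u,v]=z$. By (5) the boundary of $\mathfrak h\otimes t\mathbb C[t]/(t^{k+1})$ is $D_3$, so its Laplacian is $H_3$. It has integer spectrum by Lemma 7 and Theorem 8 for $k\ge1$, and trivially for $k=0$.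

For $\mathfrak h\otimes\mathbb C[t]/(t^{k+1})$ the indices run over $[0,k]$ and the boundary is $\sum_{i,j\ge0,\;i+j\le k}x^3_{i+j}y_i^1y_j^2$. As in Lemma 7 put $c^1_{i+1}=y^1_i$, $c^2_{j+1}=y^2_j$, $c^3_l=x^3_{k+1-l}$, with indices of the $c$'s in $[1,k+1]$. These satisfy (1), with $c$ in place of $y$ and $c^*$ in place of $x$, and annihilate the unit vector $(z\otimes1)\wedge(z\otimes t)\wedge\dots\wedge(z\otimes t^k)$. With $i'=i+1$, $j'=j+1$, $l=k+1-i-j$, the boundary becomes $\sum_{i'+j'+l=k+3}c_l^3c_{i'}^1c_{j'}^2$. Under the unitary that identifies the $c$'s with the $y$'s, this is the operator $D$ of Lemma 6 with $m=k+1$. So the Laplacian is unitarily equivalent to $\frac{m(m+1)}2-w+A_m$. Its spectrum is integral by Theorem 8, as $w$ and $A_m$ commute.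

**Part 4.** Every $q_s^{\gamma\delta}$ removes two factors, so $A_k=0$ on $\Lambda^1L_k$. On $L\otimes t^i\subset\Lambda^1L_k$ with $0\le i\le k$ we have $w=i$ and $l=1$, so $\Delta=i+1$ by (4), in agreement with the count in Section 3. Thus $1,2,\dots,k+1$ are eigenvalues. Since $1$ is among them, no integer $d>1$ divides all the eigenvalues. $\square$
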